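# A MAD $\sigma$-set from MA($\sigma$-centered)

## 1. Triples with a stem, a growth bound and a finite list of forbidden sets

Throughout, a natural number $n$ is the set $\{0,\dots,n-1\}$, so for $x\subseteq\omega$ the set $x\cap n$ consists of the elements of $x$ below $n$. We write $[\omega]^{<\omega}$ for the finite subsets of $\omega$ and $[\omega]^\omega$ for the infinite ones. For finite $s,t$, "$t$ end-extends $s$" means $s\subseteq t$ and every element of $t\setminus s$ is larger than $\max s$; this holds by convention when $s=\emptyset$ or $t=s$. "$s$ is an initial segment of $x$" is defined in the same way for infinite $x$. The condition "$m>\max t$" is vacuous when $t=\emptyset$.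

**Definition 1.** Two sets $a,b\in[\omega]^\omega$ are almost disjoint if $a\cap b$ is finite. A family $\mathcal A\subseteq[\omega]^\omega$ is almost disjoint (AD) if its members are pairwise almost disjoint.

Here is the object on which the proof turns.

**Definition 2.** Let $\mathcal A$ be an infinite AD family. $P(\mathcal A)$ is the set of triples $p=(s_p,\varphi_p,F_p)$ with $s_p\in[\omega]^{<\omega}$ (the stem), $\varphi_p:[\omega]^{<\omega}\to\omega$ (the growth bound) and $F_p\subseteq\mathcal A$ finite (the forbidden sets). To each $p$ we attach a set of finite sets and a set of infinite sets: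

$$T_p=\{t\in[\omega]^{<\omega}:\ t\text{ end-extends }s_p,\ \forall m\in t\setminus s_p\ (m\notin\textstyle\bigcup F_p\ \text{and}\ m\ge\varphi_p(t\cap m))\},$$
$$[p]=\{x\in[\omega]^{\omega}:\ s_p\text{ is an initial segment of }x,\ \forall m\in x\setminus s_p\ (m\notin\textstyle\bigcup F_p\ \text{and}\ m\ge\varphi_p(x\cap m))\}.$$

The order is: $q\le p$ iff $s_q\in T_p$, $\varphi_q\ge\varphi_p$ pointwise, and $F_q\supseteq F_p$.

So $p$ is a promise about an infinite set $x$ that we are building. It begins with $s_p$, it never again picks a point of $\bigcup F_p$, and each new point is at least a bound that may depend on everything picked so far.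

**Example 3.** Let $a_n=\{2^n(2k+1)-1:k\in\omega\}$. These sets partition $\omega$ into infinitely many infinite sets; $a_0$ is the set of even numbers. Put $\mathcal A=\{a_n:n\in\omega\}$ and $p=(\{1\},\varphi,\{a_0\})$, where $\varphi(t)=\max t+10$ for $t\neq\emptyset$ and $\varphi(\emptyset)=0$. Then $[p]$ is the set of infinite $x$ with least element $1$, all of whose elements are odd and whose consecutive elements differ by at least $10$. Any violation is visible in a finite part of $x$, so $[p]$ is closed in $[\omega]^\omega$. It has no interior in the usual topology, since any finite beginning can be continued by an even number.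

What is this for? We shall build an AD family by transfinite recursion, each new member $a_\alpha$ being a generic object for $P(\mathcal A_\alpha)$, where $\mathcal A_\alpha$ is the family built so far. The forbidden sets make $a_\alpha$ almost disjoint from the earlier members. The growth bound makes $a_\alpha$ grow faster than they do. Finally, the sets $[p]$ will serve as the open sets of a new topology while remaining closed sets of the old one. That double role turns complicated Borel sets into $F_\sigma$ sets on the family, and this is what we want.

## 2. MAD families that are $\sigma$-sets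

We identify $a\in[\omega]^\omega$ with its characteristic function, an element of $2^\omega$ that is not eventually $0$. A family $\mathcal A\subseteq[\omega]^\omega$ is then a set of reals, that is, a subset of the Cantor space.

**Definition 4.** An AD family $\mathcal A$ is maximal almost disjoint (MAD) if for every $x\in[\omega]^\omega$ there is $a\in\mathcal A$ with $a\cap x$ infinite.

For instance, the even and the odd numbers form a finite MAD family. An AD family that is maximal under inclusion among AD families is MAD: if $x$ meets every member of it in a finite set, then $x$ is not a member and could be added. So, by Zorn's lemma, every AD family extends to a MAD family.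

**Definition 5.** An uncountable $X\subseteq2^\omega$ is a $\sigma$-set if every relative Borel subset of $X$ is a relative $G_\delta$ subset: for every Borel $B\subseteq2^\omega$ there is a $G_\delta$ set $G\subseteq2^\omega$ with $X\cap B=X\cap G$. A MAD $\sigma$-set is a MAD family which is a $\sigma$-set as a subset of $2^\omega$.

On a $\sigma$-set the Borel hierarchy collapses to the level of $G_\delta$ sets, and by complements every relative Borel set is also $F_\sigma$. On $2^\omega$ itself nothing like this happens.

**Example 6.** A set $X$ that contains a homeomorphic copy $Q$ of $2^\omega$ is not a $\sigma$-set. Take $S\subseteq Q$ countable and dense in $Q$. If $S=X\cap G$ with $G$ a $G_\delta$ set, then $S=Q\cap G$ is a dense $G_\delta$ in $Q$, hence comeager in $Q$. But $S$ is also meager in $Q$, being countable in a space without isolated points. This contradicts the Baire category theorem.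

There are MAD families of this bad kind. Identify $\omega$ with $2^{<\omega}$ by a bijection, and for $y\in2^\omega$ let $b_y=\{y{\restriction}n:n\in\omega\}$. Two different branches share only finitely many nodes, so $\{b_y:y\in2^\omega\}$ is AD. The map $y\mapsto b_y$ is injective and continuous (whether a node belongs to $b_y$ depends on finitely many values of $y$), so its image is a copy of $2^\omega$. Any MAD family extending it fails to be a $\sigma$-set. A MAD $\sigma$-set therefore has to be built with care.

**Definition 7.** A subset of a partial order is centered if any finitely many of its elements have a common lower bound. The order is $\sigma$-centered if it is a countable union of centered subsets. MA($\sigma$-centered) is the statement: for every $\sigma$-centered partial order $\mathbb P$ and every family $\mathcal D$ of fewer than $\mathfrak c$ dense subsets of $\mathbb P$, there is a filter $G\subseteq\mathbb P$ meeting every member of $\mathcal D$.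

The paper "MAD Families With Strong Combinatorial Properties" (https://www.impan.pl/shop/publication/transaction/download/product/88590) contains the result that CH implies that there is a MAD $\sigma$-set, and the conjecture that MA($\sigma$-centered) implies the same. We prove that the conjecture is true, in the following stronger form.

**Definition 8.** $\mathfrak B$ is the smallest family of subsets of $2^\omega$ that contains all open sets and is closed under complements and under unions of fewer than $\mathfrak c$ members.

Since $\omega<\mathfrak c$, the family $\mathfrak B$ contains all Borel sets. It also contains every set of size less than $\mathfrak c$, as a union of singletons.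

**Theorem 9.** Assume MA($\sigma$-centered). Let $\mathcal A_0\subseteq[\omega]^\omega$ be any infinite almost disjoint family with $|\mathcal A_0|<\mathfrak c$. Then there is a MAD family $\mathcal A\supseteq\mathcal A_0$ with $|\mathcal A|=\mathfrak c$ such that for every $B\in\mathfrak B$ the set $\mathcal A\cap B$ is both relatively $F_\sigma$ and relatively $G_\delta$ in $\mathcal A$. In particular $\mathcal A$ is a MAD $\sigma$-set.

Taking for $\mathcal A_0$ the partition of Example 3, we get the conjecture: MA($\sigma$-centered) implies that there is a MAD $\sigma$-set.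

## 3. Borel sets that can be handled by hand

First, how large must the family be? A countably infinite AD family $\{b_0,b_1,\dots\}$ is never maximal. Pick $m_0<m_1<\cdots$ with $m_n\in b_n\setminus(b_0\cup\dots\cup b_{n-1})$, which is possible because $b_n$ meets the removed set in a finite set. Then $x=\{m_n:n\in\omega\}$ satisfies $x\cap b_i\subseteq\{m_0,\dots,m_i\}$ for each $i$. Under MA($\sigma$-centered) the same will hold for all infinite AD families of size less than $\mathfrak c$, so the recursion must have length $\mathfrak c$.

Next, which Borel sets cause trouble? Closed sets are already $G_\delta$, so the first class with content is that of $F_\sigma$ sets. Take $B=\{x:x\cap a\text{ is finite}\}$ for one $a\in\mathcal A$. This is $F_\sigma$, and its trace on $\mathcal A$ is $\mathcal A\setminus\{a\}$, which is relatively open. Almost disjointness alone settled this one.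

A more instructive case is a countable $S\subseteq\mathcal A$: it is $F_\sigma$, and we need it to be relatively $G_\delta$. For $x\subseteq\omega$ and $k<|x|$ let $e_x(k)$ be the $k$-th element of $x$, counting from $0$. For fixed $k$ the map $x\mapsto e_x(k)$ is continuous from $[\omega]^\omega$ to the discrete space $\omega$. For $h,g\in\omega^\omega$ write $h\le^*g$ if $h(k)\le g(k)$ for all but finitely many $k$. Suppose there is $g$ with $e_b\le^*g$ for all $b\in S$, while for $a\in\mathcal A\setminus S$ we have $e_a(k)>g(k)$ for all but finitely many $k$. Put
$$K_g=\{x\in[\omega]^\omega:\exists n\,\forall k\ge n\ \ e_x(k)\le g(k)\},\qquad L_g=\{x\in[\omega]^\omega:\exists n\,\forall k\ge n\ \ e_x(k)>g(k)\}.\tag{1}$$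
For fixed $n$ the inner conditions define closed subsets of $[\omega]^\omega$, so $K_g$ and $L_g$ are $F_\sigma$ in $[\omega]^\omega$, and they are disjoint. Now $S=\mathcal A\cap K_g$ and $\mathcal A\setminus S=\mathcal A\cap L_g$, so $S$ is both relatively $F_\sigma$ and relatively $G_\delta$.

This suggests a division of labor. When a set $B$ is listed at stage $\beta$, the members chosen before stage $\beta$ are fewer than $\mathfrak c$ many and can be fenced off by growth. The members chosen from stage $\beta$ on must be tied to $B$ in a uniform way.

## 4. Category in the usual topology, and where it breaks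

How does one tie all later members to $B$? The textbook tool is the Baire property: for every Borel $B$ there are an open $V$ and a meager $M$ with $B\mathbin{\triangle}V\subseteq M$. If every later member avoids $M$, then on later members $B$ agrees with the open set $V$. So one would list the Borel sets as $B_\beta$, fix $V_\beta,M_\beta$, and choose $a_\alpha$ outside $M_\beta$ for all $\beta\le\alpha$.

This breaks down as soon as the family has one member $a$. The set $Z=\{x:x\cap a\text{ is finite}\}$ is the union over $n$ of the closed sets $\{x:x\cap a\subseteq n\}$. Each of these is nowhere dense, since any finite beginning can be continued by a point of $a$ beyond $n$. So $Z$ is meager, and every later member must lie in $Z$. Apply the plan to $B=Z$. If $Z\mathbin\triangle V\subseteq M$ with $M$ meager, then $V\subseteq Z\cup M$ is a meager open set, so $V=\emptyset$ and $M\supseteq Z$. Every later member is then in $M$. In the usual topology an AD family lives on a small set, and category there says nothing about it.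

The way past this is to change the topology. Take the sets $[p]$, $p\in P(\mathcal A)$, as basic open sets. Almost disjointness from a given $b\in\mathcal A$ is now a large property: below every $p$ there is $q=(s_p,\varphi_p,F_p\cup\{b\})$, and all $x\in[q]$ have $x\cap b\subseteq s_p$. Disjoint families of sets $[p]$ will turn out to be countable. So a set $B$ coded at stage $\beta$ will be replaced, on a dense set, by a countable union of sets $[e]$, and this union is $F_\sigma$ in the usual topology because each $[e]$ is closed there.

There is a second obstacle. The topology used at stage $\alpha$ comes from $\mathcal A_\alpha$, which grows. What was dense at stage $\beta$ may fail to be dense at stage $\alpha>\beta$. Section 7 exhibits this failure and repairs it with a rank.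

## 5. Two consequences of MA($\sigma$-centered)

**Lemma 10.** Assume MA($\sigma$-centered). If $X\subseteq2^\omega$ and $|X|<\mathfrak c$, then every $Y\subseteq X$ is relatively $G_\delta$, and hence (by complements) relatively $F_\sigma$, in $X$. Consequently $2^\kappa=\mathfrak c$ for all infinite $\kappa<\mathfrak c$, $\mathfrak c$ is regular, and $|[\mathfrak c]^{<\mathfrak c}|=\mathfrak c$.

*Proof.* We look for a set $W\subseteq2^{<\omega}$ such that, for $x\in X$, $x\in Y$ iff $x{\restriction}n\in W$ for infinitely many $n$. The condition on the right defines a $G_\delta$ set, so such a $W$ is enough.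

Conditions are pairs $(w,H)$ with $w\subseteq2^{<\omega}$ finite and $H\subseteq X\setminus Y$ finite. Let $(w',H')\le(w,H)$ iff $w\subseteq w'$, $H\subseteq H'$, and no element of $w'\setminus w$ is of the form $x{\restriction}n$ with $x\in H$. Finitely many conditions with the same $w$ have a common lower bound, obtained by taking the union of the second coordinates. There are countably many $w$, so the order is $\sigma$-centered.

For $y\in Y$ and $n\in\omega$ the set $\{(w,H):\exists k\ge n\ \ y{\restriction}k\in w\}$ is dense. Indeed, given $(w,H)$, we have $y\notin H$, so some $k\ge n$ satisfies $y{\restriction}k\ne x{\restriction}k$ for all $x\in H$; add $y{\restriction}k$ to $w$. For $x\in X\setminus Y$ the set $\{(w,H):x\in H\}$ is dense, since adding $x$ to $H$ gives a stronger condition. These are fewer than $\mathfrak c$ dense sets. Let $G$ be a filter meeting them and $W=\bigcup\{w:(w,H)\in G\}$. If $y\in Y$, then $y{\restriction}k\in W$ for infinitely many $k$. If $x\in X\setminus Y$, choose $(w,H)\in G$ with $x\in H$. If $x{\restriction}n\in W$, say $x{\restriction}n\in w'$ with $(w',H')\in G$, then a common lower bound $(w'',H'')$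 has $x{\restriction}n\in w''$. By the definition of $(w'',H'')\le(w,H)$, this element is not in $w''\setminus w$, so it lies in the finite set $w$. Hence only finitely many $n$ occur.

For the consequences, let $\kappa<\mathfrak c$ be infinite and $|X|=\kappa$. Different subsets of $X$ are traces of different $G_\delta$ sets, and there are $\mathfrak c$ of those, so $2^\kappa\le\mathfrak c$. Hence $2^\kappa=\mathfrak c$, and $\mathfrak c^\kappa=(2^\omega)^\kappa=2^\kappa=\mathfrak c$. There are at most $\mathfrak c$ cardinals $\kappa<\mathfrak c$, so $|[\mathfrak c]^{<\mathfrak c}|=\mathfrak c$. König's theorem says $\mathfrak c^{\mathrm{cf}(\mathfrak c)}>\mathfrak c$, so $\mathrm{cf}(\mathfrak c)$ is not less than $\mathfrak c$, and $\mathfrak c$ is regular. $\square$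

**Lemma 11.** Assume MA($\sigma$-centered). If $H\subseteq\omega^\omega$ and $|H|<\mathfrak c$, there is $g\in\omega^\omega$ with $h\le^*g$ for all $h\in H$.

*Proof.* Conditions are $(u,K)$ with $u\in\omega^{<\omega}$ and $K\subseteq H$ finite. Let $(u',K')\le(u,K)$ iff $u\subseteq u'$, $K\subseteq K'$, and $u'(i)\ge h(i)$ for all $h\in K$ and $i\in\mathrm{dom}(u')\setminus\mathrm{dom}(u)$. Conditions with the same $u$ are centered, so the order is $\sigma$-centered. The sets $\{(u,K):h\in K\}$ are dense, by enlarging $K$. The sets $\{(u,K):|u|\ge n\}$ are dense, by extending $u$ with the values $\max_{h\in K}h(i)$ (or $0$ if $K=\emptyset$). A filter $G$ meeting all of them gives a total function $g=\bigcup\{u:(u,K)\in G\}$. Given $h\in H$, take $(u,K)\in G$ with $h\in K$. For $i\ge|u|$ there is $(u',K')\in G$ with $i\in\mathrm{dom}(u')$, and a common lower bound with $(u,K)$ shows $g(i)\ge h(i)$. $\square$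

## 6. Compatibility in $P(\mathcal A)$ and the topology $\tau_{\mathcal A}$

Let $\mathcal A$ be an infinite AD family. For $F\subseteq\mathcal A$ finite, $\omega\setminus\bigcup F$ is infinite: any $b\in\mathcal A\setminus F$ is contained in it up to finitely many points. So a condition can always be continued. "Adding $m$ to $p$" means passing to $(s_p\cup\{m\},\varphi_p,F_p)$, which is $\le p$ whenever $m>\max s_p$, $m\ge\varphi_p(s_p)$ and $m\notin\bigcup F_p$; we then call $m$ legal for $p$. All but finitely many elements of the infinite set $\omega\setminus\bigcup F_p$ are legal. Repeating, we see that $[p]\ne\emptyset$ for every $p$.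

**Lemma 12.** Let $\mathcal A$ be an infinite AD family.

(a) The relation $\le$ is reflexive and transitive, and $q\le p$ implies $[q]\subseteq[p]$.

(b) Finitely many conditions with the same stem have a common lower bound with that stem. So $P(\mathcal A)$ is $\sigma$-centered.

(c) Every $[p]$ is closed in $[\omega]^\omega$ with its usual topology.

(d) The following are equivalent: $[p]\cap[q]\neq\emptyset$; $T_p\cap T_q\ne\emptyset$; $p$ and $q$ have a common lower bound. A family of conditions whose sets $[p]$ are pairwise disjoint is countable.

(e) The sets $[p]$, $p\in P(\mathcal A)$, form a base of a topology $\tau_{\mathcal A}$ on $[\omega]^\omega$ that refines the usual topology.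

(f) If $\mathcal A\subseteq\mathcal A'$ are infinite AD families, then $P(\mathcal A)\subseteq P(\mathcal A')$, and $T_p$, $[p]$ do not depend on which of the two is used.

*Proof.* (a) Reflexivity holds since $s_p\in T_p$. Let $r\le q\le p$. Then $s_r$ end-extends $s_q$, which end-extends $s_p$. Let $m\in s_r\setminus s_p$. If $m\in s_q$, then $s_r\cap m=s_q\cap m$, and $s_q\in T_p$ gives $m\notin\bigcup F_p$ and $m\ge\varphi_p(s_r\cap m)$. If $m\notin s_q$, then $s_r\in T_q$ gives $m\notin\bigcup F_q\supseteq\bigcup F_p$ and $m\ge\varphi_q(s_r\cap m)\ge\varphi_p(s_r\cap m)$. So $s_r\in T_p$, and $r\le p$. The same argument with $x\in[q]$ in place of $s_r$ gives $[q]\subseteq[p]$.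

(b) If $p_0,\dots,p_n$ have stem $s$, then $(s,\max_i\varphi_{p_i},\bigcup_iF_{p_i})$ is below all of them. There are countably many stems.

(c) If $x\notin[p]$, then either $s_p$ is not an initial segment of $x$, or some $m\in x\setminus s_p$ has $m\in\bigcup F_p$ or $m<\varphi_p(x\cap m)$. In each case a finite part $x\cap n$ witnesses this, so a neighborhood of $x$ misses $[p]$.

(d) If $x\in[p]\cap[q]$, then any initial segment $x\cap n$ containing $s_p$ and $s_q$ is in $T_p\cap T_q$. If $t\in T_p\cap T_q$, then $r=(t,\max(\varphi_p,\varphi_q),F_p\cup F_q)$ is below $p$ and $q$. If $r\le p,q$, then $\emptyset\ne[r]\subseteq[p]\cap[q]$ by (a). For the last sentence, if $[p]\cap[q]=\emptyset$ then $p,q$ have no common lower bound, so $s_p\ne s_q$ by (b). So the members of the family have different stems.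

(e) Every $x$ lies in $[(\emptyset,0,\emptyset)]$. Let $x\in[p]\cap[q]$ and let $t=x\cap n$ contain $s_p$ and $s_q$. Then $t\in T_p\cap T_q$, so $r=(t,\max(\varphi_p,\varphi_q),F_p\cup F_q)$ is below $p$ and $q$, whence $[r]\subseteq[p]\cap[q]$. Also $x\in[r]$, since every $m\in x\setminus t$ satisfies the requirements of both $p$ and $q$. So we have a base. For $u\subseteq n$ we have $\{x\in[\omega]^\omega:x\cap n=u\}=[(u,n,\emptyset)]$, with $n$ as a constant function. So usual open sets are $\tau_{\mathcal A}$-open.

(f) This is clear from Definition 2. $\square$

For a set $E$ of conditions write $U(E)=\bigcup_{e\in E}[e]$. It is $\tau_{\mathcal A}$-open when $E\subseteq P(\mathcal A)$. If $E$ is countable, then $U(E)$ is $F_\sigma$ in $[\omega]^\omega$, by (c).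

## 7. A predense set that does not survive, and a rank that controls survival

**Definition 13.** $D\subseteq P(\mathcal A)$ is predense in $P(\mathcal A)$ if for every $p\in P(\mathcal A)$ there is $d\in D$ with $T_p\cap T_d\neq\emptyset$.

By Lemma 12(d) this says that $U(D)$ meets every $[p]$, i.e. that the $\tau_{\mathcal A}$-open set $U(D)$ is $\tau_{\mathcal A}$-dense. When $\mathcal A$ grows to $\mathcal A\cup\{a\}$, there are new conditions $p$, and $D$ has to be compatible with them too.

**Example 14.** Let $\mathcal A$ be an infinite AD family and $a\in[\omega]^\omega\setminus\mathcal A$ with $\mathcal A\cup\{a\}$ AD. Let $D$ be the set of conditions $(s,0,\emptyset)$ with $s\ne\emptyset$ and $\max s\in a$. Then $\bigcup_{d\in D}T_d$ is the set of all finite $t$ with $t\cap a\ne\emptyset$. This $D$ is countable and is predense in $P(\mathcal A)$: given $p$, the set $a\setminus\bigcup F_p$ is infinite, so a point of $a$ can be added to $p$. It is not predense in $P(\mathcal A\cup\{a\})$: for $p=(\emptyset,0,\{a\})$ all $t\in T_p$ are disjoint from $a$.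

In this example $D$ asks every condition to pick up a point from a certain infinite set, and $a$ covers that set. The cure is to choose $a$ so that it never covers such a set of available next points. To say which sets these are, we measure how far a finite set is from being caught by $D$.

**Definition 15.** Fix $D\subseteq P(\mathcal A)$, let $C=\bigcup_{d\in D}T_d$, and let $F$ be a finite set of subsets of $\omega$. Define $\mathrm{rk}_F(t)$ for $t\in[\omega]^{<\omega}$ as follows. $\mathrm{rk}_F(t)=0$ iff $t\in C$. For an ordinal $\rho>0$, $\mathrm{rk}_F(t)\le\rho$ iff $\mathrm{rk}_F(t)<\rho$ or there are infinitely many $m>\max t$ with $m\notin\bigcup F$ and $\mathrm{rk}_F(t\cup\{m\})<\rho$. If no ordinal bounds it, $\mathrm{rk}_F(t)=\infty$. If $0<\mathrm{rk}_F(t)<\infty$ put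
$$W_F(t)=\{m>\max t:\ m\notin\textstyle\bigcup F,\ \mathrm{rk}_F(t\cup\{m\})<\mathrm{rk}_F(t)\}.\tag{2}$$

The rank depends on $D$ and $F$ only, not on the family $\mathcal A$. Two facts follow at once from the definition:

- If $0<\mathrm{rk}_F(t)<\infty$, then $W_F(t)$ is infinite. Apply the clause with $\rho=\mathrm{rk}_F(t)$, for which the alternative $\mathrm{rk}_F(t)<\rho$ fails.
- If $\mathrm{rk}_F(t)=\infty$, then only finitely many $m>\max t$ with $m\notin\bigcup F$ have $\mathrm{rk}_F(t\cup\{m\})<\infty$. Otherwise any $\rho$ above all these ranks would bound $\mathrm{rk}_F(t)$.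

**Example 16.** In Example 14, let $F\subseteq\mathcal A$ be finite and $t\cap a=\emptyset$. Then $\mathrm{rk}_F(t)=1$ and $W_F(t)=\{m\in a:m>\max t,\ m\notin\bigcup F\}$. So $W_F(t)\setminus a=\emptyset$.

For an infinite rank, let $D$ consist of all $(t,0,\emptyset)$ with $t\ne\emptyset$ and $|t|=\min t+1$, so $C=\{t\neq\emptyset:|t|\ge\min t+1\}$. If $t\ne\emptyset$ is not in $C$, then adding a larger point keeps $\min t$ and raises $|t|$ by one, so by induction $\mathrm{rk}_F(t)=\min t+1-|t|$, for every finite $F\subseteq\mathcal A$. In particular $\mathrm{rk}_F(\{m\})=m$. Hence, for finite $\rho$, only finitely many $m$ have $\mathrm{rk}_F(\{m\})<\rho$, and $\mathrm{rk}_F(\emptyset)=\omega$.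

**Lemma 17.** $D\subseteq P(\mathcal A)$ is predense in $P(\mathcal A)$ iff $\mathrm{rk}_F(t)<\infty$ for all finite $F\subseteq\mathcal A$ and all $t\in[\omega]^{<\omega}$.

*Proof.* ($\Leftarrow$) Given $p=(s,\varphi,F)$, we walk down the ranks inside $T_p$. Let $t_0=s$. While $\mathrm{rk}_F(t_i)>0$, choose $m\in W_F(t_i)$ with $m\ge\varphi(t_i)$, which exists since $W_F(t_i)$ is infinite. Put $t_{i+1}=t_i\cup\{m\}$. Since $m>\max t_i$ and $m\notin\bigcup F$, we have $t_{i+1}\in T_p$. The ranks strictly decrease, so after finitely many steps some $t_i\in T_p$ has rank $0$, i.e. $t_i\in T_p\cap C$. So $T_p\cap T_d\neq\emptyset$ for some $d\in D$.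

($\Rightarrow$) Suppose $\mathrm{rk}_F(s)=\infty$ with $F\subseteq\mathcal A$ finite. We use the growth bound to stay among sets of infinite rank. If $\mathrm{rk}_F(t)=\infty$, let $\varphi(t)$ be the least $k$ such that $\mathrm{rk}_F(t\cup\{m\})=\infty$ for all $m\ge k$ with $m>\max t$ and $m\notin\bigcup F$; this exists by the second fact above. Otherwise let $\varphi(t)=0$. Then $p=(s,\varphi,F)\in P(\mathcal A)$. By induction on $|t\setminus s|$, every $t\in T_p$ has $\mathrm{rk}_F(t)=\infty$. For $t=s$ this is the assumption. If $t\ne s$ and $m=\max t$, then $m\in t\setminus s$, the set $t\cap m$ is in $T_p$ and has rank $\infty$ by induction, $m\ge\varphi(t\cap m)$ and $m\notin\bigcup F$. So $t=(t\cap m)\cup\{m\}$ has rank $\infty$. Hence $T_p\cap C=\emptyset$ and $D$ is not predense. $\square$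

**Lemma 18 (preservation).** Let $D$ be predense in $P(\mathcal A)$ and let $\mathcal A\cup\{a\}$ be AD. Suppose $W_F(s)\setminus a$ is infinite for all finite $F\subseteq\mathcal A$ and all $s$ with $\mathrm{rk}_F(s)>0$. Then $D$ is predense in $P(\mathcal A\cup\{a\})$.

*Proof.* Let $F\subseteq\mathcal A$ be finite. We show by induction on $\mathrm{rk}_F(s)$, which is $<\infty$ by Lemma 17, that
$$\mathrm{rk}_{F\cup\{a\}}(s)\le\mathrm{rk}_F(s).\tag{3}$$
If $\mathrm{rk}_F(s)=0$, then $s\in C$ and both ranks are $0$. Let $\mathrm{rk}_F(s)=\rho>0$. There are infinitely many $m\in W_F(s)\setminus a$. For each of them $m>\max s$, $m\notin\bigcup F\cup a$, and by induction $\mathrm{rk}_{F\cup\{a\}}(s\cup\{m\})\le\mathrm{rk}_F(s\cup\{m\})<\rho$. So $\mathrm{rk}_{F\cup\{a\}}(s)\le\rho$, which proves (3).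

Every finite subset of $\mathcal A\cup\{a\}$ is of the form $F$ or $F\cup\{a\}$ with $F\subseteq\mathcal A$ finite, so all the ranks for $\mathcal A\cup\{a\}$ are $<\infty$. By Lemma 17, applied to $\mathcal A\cup\{a\}$, $D$ is predense in $P(\mathcal A\cup\{a\})$. $\square$

The hypothesis of Lemma 18 asks $a$ to omit infinitely many points of certain infinite sets. A generic $a$ does this automatically, because one can always skip a point.

## 8. Listing $\mathfrak B$ in $\mathfrak c$ steps

From here on assume MA($\sigma$-centered). Let $\kappa=|\mathcal A_0|$, so $\omega\le\kappa<\mathfrak c$, and let $\mathcal A_0=\{a_\xi:\xi<\kappa\}$ be a one-to-one enumeration. We shall construct $a_\alpha$ for $\kappa\le\alpha<\mathfrak c$ and write $\mathcal A_\alpha=\{a_\xi:\xi<\alpha\}$; in particular $\mathcal A_\kappa$ is the given family.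

**Step 1: the lists.** This step fixes in advance which task is treated when. Let $[\omega]^\omega=\{x_\alpha:\kappa\le\alpha<\mathfrak c\}$. Let $(N_i)_{i<\omega}$ list the clopen sets $\{x\in2^\omega:x\cap n=u\}$ with $u\subseteq n\in\omega$. By Lemma 10 there are $\mathfrak c$ many pairs of the forms $(0,i)$, $i<\omega$, and $(1,t)$, $t\in[\mathfrak c]^{<\mathfrak c}$. Let $(\theta_\alpha)_{\kappa\le\alpha<\mathfrak c}$ list all of them, each cofinally often. Define $B_\alpha\subseteq2^\omega$ by recursion:

- $B_\alpha=N_i$ if $\theta_\alpha=(0,i)$;
- $B_\alpha=2^\omega\setminus\bigcup_{\xi\in t}B_\xi$ if $\theta_\alpha=(1,t)$ with $t\subseteq[\kappa,\alpha)$;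
- $B_\alpha=\emptyset$ otherwise.

**Step 2: every $B\in\mathfrak B$ is some $B_\beta$.** This step makes sure that nothing in $\mathfrak B$ is forgotten. Each $N_i$ occurs. If $t\subseteq[\kappa,\mathfrak c)$ has size less than $\mathfrak c$, then $t$ is bounded in $\mathfrak c$, since $\mathfrak c$ is regular. Since $(1,t)$ is listed cofinally often, $\theta_\alpha=(1,t)$ for some $\alpha$ with $t\subseteq[\kappa,\alpha)$, and then $B_\alpha=2^\omega\setminus\bigcup_{\xi\in t}B_\xi$. With singletons $t$, this shows that $\{B_\alpha:\kappa\le\alpha<\mathfrak c\}$ is closed under complements. Taking a further complement, we see that it is closed under unions of fewer than $\mathfrak c$ members. In particular it contains all open sets, which are countable unions of sets $N_i$. So it contains $\mathfrak B$.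

**Step 3: the inductive hypothesis.** This step says what is carried along the recursion. At $\alpha$, with $\kappa\le\alpha<\mathfrak c$, we require the following: $\mathcal A_\alpha$ is AD with distinct $a_\xi$, and for $\kappa\le\beta<\alpha$ we have $g_\beta\in\omega^\omega$ and countable sets $E_\beta,E'_\beta\subseteq P(\mathcal A_\beta)$ such that
$$D_\beta=E_\beta\cup E'_\beta\ \text{ is predense in }P(\mathcal A_\alpha).\tag{4}$$
The stress is on $\mathcal A_\alpha$: the set $D_\beta$ was chosen from $P(\mathcal A_\beta)$, but it must stay predense in the larger order.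

At $\alpha=\kappa$ the hypothesis holds, since no $\beta$ is involved. Let $\lambda$ be a limit and suppose the hypothesis holds at all $\alpha$ with $\kappa\le\alpha<\lambda$. Almost disjointness passes to $\mathcal A_\lambda$. If $\kappa\le\beta<\lambda$ and $p\in P(\mathcal A_\lambda)$, then $F_p$ is finite, so $p\in P(\mathcal A_\alpha)$ for some $\alpha$ with $\beta<\alpha<\lambda$. By (4) at $\alpha$, $T_p\cap T_d\ne\emptyset$ for some $d\in D_\beta$. So the hypothesis holds at $\lambda$.

## 9. Stage $\alpha$: approximating $B_\alpha$, then choosing $a_\alpha$

Assume the hypothesis at $\alpha$. We first choose $g_\alpha,E_\alpha,E'_\alpha$, then $a_\alpha$, and check the hypothesis at $\alpha+1$.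

**Step 4: the fence $g_\alpha$.** This step prepares the separation of early members from late ones. By Lemma 11 there is $g_\alpha\in\omega^\omega$ with $e_{a_\xi}\le^*g_\alpha$ for all $\xi<\alpha$.

**Step 5: $E_\alpha$ and $E'_\alpha$.** This step finds countably many closed sets $[e]$ that decide membership in $B_\alpha$ for generic points. The set $O'_\alpha\subseteq[\omega]^\omega$ is meant to be a $\tau_{\mathcal A_\alpha}$-open version of the complement of $B_\alpha$. Let $O'_\alpha$ be

- $[\omega]^\omega\setminus N_i$ if $\theta_\alpha=(0,i)$;
- $\bigcup_{\xi\in t}U(E_\xi)$ if $\theta_\alpha=(1,t)$ with $t\subseteq[\kappa,\alpha)$;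
- $[\omega]^\omega$ otherwise.

It is $\tau_{\mathcal A_\alpha}$-open in all cases: in the first because $N_i$ is clopen and $\tau_{\mathcal A_\alpha}$ refines the usual topology, in the second because $E_\xi\subseteq P(\mathcal A_\xi)\subseteq P(\mathcal A_\alpha)$. Arbitrary unions of open sets are open, which is why unions of fewer than $\mathfrak c$ sets cost no more here than countable ones.

By Zorn's lemma let $E'_\alpha$ be a maximal set of $p\in P(\mathcal A_\alpha)$ with $[p]\subseteq O'_\alpha$ and pairwise disjoint $[p]$'s. Let $E_\alpha$ be a maximal set of $p\in P(\mathcal A_\alpha)$ with $[p]\cap O'_\alpha=\emptyset$ and pairwise disjoint $[p]$'s. Both are countable by Lemma 12(d). Put $D_\alpha=E_\alpha\cup E'_\alpha$.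

**Step 6: $D_\alpha$ is predense in $P(\mathcal A_\alpha)$.** This step provides (4) for the new index, in the order $P(\mathcal A_\alpha)$. Let $p\in P(\mathcal A_\alpha)$. If $[p]\cap O'_\alpha=\emptyset$, then by maximality $[p]$ meets $[e]$ for some $e\in E_\alpha$ (if $p\in E_\alpha$, take $e=p$ and recall $[p]\neq\emptyset$). Otherwise $[p]\cap O'_\alpha$ is a nonempty $\tau_{\mathcal A_\alpha}$-open set, so there is $q\in P(\mathcal A_\alpha)$ with $[q]\subseteq[p]\cap O'_\alpha$. By maximality $[q]$, and hence $[p]$, meets $[e]$ for some $e\in E'_\alpha$. In both cases $T_p\cap T_e\neq\emptyset$ by Lemma 12(d).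

**Step 7: the sets $E_\beta$ decide $B_\beta$.** This step shows that, for points lying in all relevant $U(D_\eta)$, membership in $B_\alpha$ is membership in the $F_\sigma$ set $U(E_\alpha)$. The claim is
$$\text{if }x\in\bigcap_{\kappa\le\eta\le\alpha}U(D_\eta),\ \text{ then }\ x\in B_\alpha\iff x\in U(E_\alpha).\tag{5}$$
We assume (5) for all smaller indices. Since $U(E'_\alpha)\subseteq O'_\alpha$, $U(E_\alpha)\cap O'_\alpha=\emptyset$ and $x\in U(E_\alpha)\cup U(E'_\alpha)$, we have $x\in U(E_\alpha)$ iff $x\notin O'_\alpha$. It remains to see that $x\notin O'_\alpha$ iff $x\in B_\alpha$. If $\theta_\alpha=(0,i)$, both say $x\in N_i$. In the "otherwise" case both are false. If $\theta_\alpha=(1,t)$ with $t\subseteq[\kappa,\alpha)$, then $x\in O'_\alpha$ iff $x\in U(E_\xi)$ for some $\xi\in t$. By (5) for $\xi<\alpha$, whose hypothesis is satisfied by $x$, this holds iff $x\in B_\xi$ for some $\xi\in t$, i.e. iff $x\notin B_\alpha$.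

**Step 8: the dense sets.** This step lists everything the new member has to do. For $\kappa\le\beta\le\alpha$, a finite $F\subseteq\mathcal A_\alpha$ and a finite $s\subseteq\omega$, let $\mathrm{rk}^\beta_F(s)$ and $W^\beta_F(s)$ be computed from $D=D_\beta$. By (4) for $\beta<\alpha$, by Step 6 for $\beta=\alpha$, and by Lemma 17, these ranks are all $<\infty$. The following subsets of $P(\mathcal A_\alpha)$ are dense.

- (i) $\{p:b\in F_p\}$ for $b\in\mathcal A_\alpha$. Pass from $F_p$ to $F_p\cup\{b\}$.
- (ii) $\{p:|s_p|\ge k\}$ for $k\in\omega$. Add legal points.
- (iii) $\{p:\exists d\in D_\beta\ \ p\le d\}$ for $\kappa\le\beta\le\alpha$. $D_\beta$ is predense in $P(\mathcal A_\alpha)$, so every $p$ has a common lower bound in $P(\mathcal A_\alpha)$ with some $d\in D_\beta$, by Lemma 12(d).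
- (iv) $\{p:\forall t\ \ \varphi_p(t)>g_\beta(|t|)\}$ for $\kappa\le\beta\le\alpha$. Raise $\varphi_p$.
- (v) If $x_\alpha$ is not almost contained in a union of finitely many members of $\mathcal A_\alpha$: $\{p:s_p\cap x_\alpha\not\subseteq k\}$ for $k\in\omega$. The set $x_\alpha\setminus\bigcup F_p$ is infinite, so it contains a point $\ge k$ that is legal for $p$; add it.
- (vi) $\{p:\exists m\in W^\beta_F(s)\ (m\ge k,\ m<\max s_p,\ m\notin s_p)\}$ for $\kappa\le\beta\le\alpha$, $F\subseteq\mathcal A_\alpha$ finite, $s$ with $\mathrm{rk}^\beta_F(s)>0$, and $k\in\omega$. Given $p$, the set $W^\beta_F(s)$ is infinite, so pick $m$ in it with $m\ge k$ and $m>\max s_p$. Then add to $p$ some legal $m'>m$. The point $m$ has been skipped.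

Since $\alpha$ is infinite, these are at most $|\alpha|<\mathfrak c$ many sets. $P(\mathcal A_\alpha)$ is $\sigma$-centered by Lemma 12(b). So there is a filter $G\subseteq P(\mathcal A_\alpha)$ meeting all of them. Let $a_\alpha=\bigcup_{p\in G}s_p$.

**Step 9: $a_\alpha\in[p]$ for all $p\in G$.** This step transfers the promises made by conditions in $G$ to $a_\alpha$. The set $a_\alpha$ is infinite by (ii). Let $p\in G$ and $m\in a_\alpha\setminus s_p$, say $m\in s_q$ with $q\in G$. Take $r\in G$ with $r\le p,q$. Then $m\in s_r\setminus s_p$, and $s_r$ end-extends $s_p$, so $m>\max s_p$. Hence, for every $p\in G$, $s_p$ is an initial segment of $a_\alpha$. In particular this holds for $s_r$, so $s_r\cap m=a_\alpha\cap m$. From $s_r\in T_p$ we get $m\notin\bigcup F_p$ and $m\ge\varphi_p(s_r\cap m)=\varphi_p(a_\alpha\cap m)$. So $a_\alpha\in[p]$.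

**Step 10: what $a_\alpha$ satisfies.** This step collects the properties that the final verification uses, and closes the induction.

- (C1) $a_\alpha\cap b$ is finite for each $b\in\mathcal A_\alpha$. By (i) there is $p\in G$ with $b\in F_p$, and $a_\alpha\in[p]$ gives $a_\alpha\cap b\subseteq s_p$. As $a_\alpha$ is infinite, $a_\alpha\notin\mathcal A_\alpha$. So $\mathcal A_{\alpha+1}$ is AD with distinct members.
- (C2) For all $\kappa\le\beta\le\alpha$: $a_\alpha\in B_\beta\iff a_\alpha\in U(E_\beta)$. By (iii) there are $p\in G$ and $d\in D_\beta$ with $p\le d$, so $a_\alpha\in[p]\subseteq[d]\subseteq U(D_\beta)$. This holds for all $\beta$ in $[\kappa,\alpha]$, so (5) applies at each $\beta\le\alpha$.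
- (C3) For all $\kappa\le\beta\le\alpha$: $e_{a_\alpha}(k)>g_\beta(k)$ for all but finitely many $k$. By (iv) take $p\in G$ with $\varphi_p(t)>g_\beta(|t|)$ for all $t$. For all but finitely many $k$ the point $m=e_{a_\alpha}(k)$ is not in $s_p$. Then $m\ge\varphi_p(a_\alpha\cap m)>g_\beta(k)$, since $|a_\alpha\cap m|=k$.
- (C4) If $x_\alpha$ is not almost contained in a union of finitely many members of $\mathcal A_\alpha$, then $a_\alpha\cap x_\alpha$ is infinite, by (v).
- (C5) For all $\kappa\le\beta\le\alpha$, $D_\beta$ is predense in $P(\mathcal A_{\alpha+1})$. Let $F\subseteq\mathcal A_\alpha$ be finite and $\mathrm{rk}^\beta_F(s)>0$. For each $k$, by (vi) there are $p\in G$ and $m\in W^\beta_F(s)$ with $m\ge k$, $m<\max s_p$ and $m\notin s_p$. Since $s_p$ is an initial segment of $a_\alpha$, $m\notin a_\alpha$. So $W^\beta_F(s)\setminus a_\alpha$ is infinite, and Lemma 18, applied to $D_\beta$, $\mathcal A_\alpha$ and $a_\alpha$, gives the claim.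

By (C1) and (C5), the inductive hypothesis holds at $\alpha+1$. This completes the recursion. Let $\mathcal A=\{a_\alpha:\alpha<\mathfrak c\}$.

## 10. The trace of $\mathfrak B$ on $\mathcal A$

**Step 11: $\mathcal A$ is a MAD family of size $\mathfrak c$ containing $\mathcal A_0$.** This step checks maximality. $\mathcal A$ is AD with distinct $a_\alpha$ by (C1). Let $x\in[\omega]^\omega$, say $x=x_\alpha$. If $x$ is almost contained in a union of finitely many members of $\mathcal A_\alpha$, then one of these meets $x$ in an infinite set, since $x$ is infinite. Otherwise $a_\alpha\cap x$ is infinite by (C4).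

**Step 12: $\mathcal A\cap B$ is $F_\sigma$ and $G_\delta$ in $\mathcal A$ for $B\in\mathfrak B$.** This step glues the early part and the late part of the family. By Step 2 let $B=B_\beta$ with $\kappa\le\beta<\mathfrak c$. Let $K=K_{g_\beta}$ and $L=L_{g_\beta}$ be as in (1). For $\xi<\beta$ we have $e_{a_\xi}\le^*g_\beta$ by Step 4, so $a_\xi\in K$. For $\alpha\ge\beta$ we have $a_\alpha\in L$ by (C3). Since $K\cap L=\emptyset$,
$$\mathcal A\cap K=\mathcal A_\beta,\qquad \mathcal A\cap L=\mathcal A\setminus\mathcal A_\beta.\tag{6}$$
Since $|\mathcal A_\beta|<\mathfrak c$, Lemma 10 gives an $F_\sigma$ set $Q\subseteq2^\omega$ with $\mathcal A_\beta\cap B=\mathcal A_\beta\cap Q$. By (C2), applied to each $a_\alpha$ with $\alpha\ge\beta$, we have $(\mathcal A\setminus\mathcal A_\beta)\cap B=(\mathcal A\setminus\mathcal A_\beta)\cap U(E_\beta)$. Together with (6),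
$$\mathcal A\cap B=\mathcal A\cap\big[(L\cap U(E_\beta))\cup(K\cap Q)\big].\tag{7}$$
$E_\beta$ is countable and each $[e]$ is closed in $[\omega]^\omega$, so $U(E_\beta)$ is $F_\sigma$ in $[\omega]^\omega$. So are $K$, $L$ and $Q\cap[\omega]^\omega$. Hence the set in brackets is $F_\sigma$ in $[\omega]^\omega$, i.e. it is the trace on $[\omega]^\omega$ of an $F_\sigma$ subset of $2^\omega$. So $\mathcal A\cap B$ is relatively $F_\sigma$ in $\mathcal A$. The same applies to $2^\omega\setminus B\in\mathfrak B$, so $\mathcal A\cap B$ is also relatively $G_\delta$ in $\mathcal A$.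

Since $\mathcal A$ is uncountable and $\mathfrak B$ contains all Borel sets, $\mathcal A$ is a MAD $\sigma$-set. This proves Theorem 9, and with it the conjecture. $\blacksquare$

## 11. Small subsets, $\Sigma^1_2$ sets, $2^{\mathfrak c}$ families, and $Q$-sets

In this section MA($\sigma$-centered) is assumed, and $\mathcal A_0$, $\mathcal A$ are as in Theorem 9.

**Corollary 19.** Every $S\subseteq\mathcal A$ with $|S|<\mathfrak c$ is relatively both $F_\sigma$ and $G_\delta$ in $\mathcal A$.

*Proof.* $S$ is a union of fewer than $\mathfrak c$ singletons, and singletons are Borel. So $S\in\mathfrak B$. $\square$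

**Corollary 20.** If $\mathfrak c>\omega_1$, then for every boldface $\Sigma^1_2$ or $\Pi^1_2$ set $B$, $\mathcal A\cap B$ is relatively both $F_\sigma$ and $G_\delta$ in $\mathcal A$.

*Proof.* By Sierpiński's theorem every $\Sigma^1_2$ set is a union of $\aleph_1$ Borel sets. Since $\aleph_1<\mathfrak c$, it is in $\mathfrak B$. A $\Pi^1_2$ set is the complement of a $\Sigma^1_2$ set. $\square$

**Proposition 21.** There are $2^{\mathfrak c}$ families $\mathcal A\supseteq\mathcal A_0$ as in Theorem 9.

*Proof.* There are at most $2^{\mathfrak c}$ subsets of $[\omega]^\omega$, so we have to produce $2^{\mathfrak c}$ different families. Run the construction along the tree $2^{<\mathfrak c}$, with the lists of Step 1 fixed and all other data depending on the node. At a node of stage $\alpha$ we have a family $\mathcal A_\alpha$ and perform Steps 4–7. Then choose $a^0_\alpha$ as in Steps 8–10. After that, choose $a^1_\alpha$ in the same way, but with a filter that also meets the sets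
$$\{p:s_p\cap a^0_\alpha\not\subseteq k\}\ (k\in\omega)\qquad\text{and}\qquad\{p:\exists m\in a^0_\alpha\ (m<\max s_p,\ m\notin s_p)\}.$$
By (C1) for $a^0_\alpha$, the set $a^0_\alpha\setminus\bigcup F$ is infinite for each finite $F\subseteq\mathcal A_\alpha$. So the sets on the left are dense: add a legal point of $a^0_\alpha$ that is $\ge k$. The set on the right is dense: given $p$, take $m\in a^0_\alpha$ with $m>\max s_p$ and add a legal $m'>m$. Both $a^0_\alpha$ and $a^1_\alpha$ satisfy (C1)–(C5), so the construction can be continued with either. Moreover $a^0_\alpha\cap a^1_\alpha$ is infinite by the first kind of sets, and $a^0_\alpha\not\subseteq a^1_\alpha$ by the second. So these are two different sets with infinite intersection, and no AD family contains both.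

Each branch of length $\mathfrak c$ gives a family as in Theorem 9. Two different branches split at some stage $\alpha$, where they have the same $\mathcal A_\alpha$ and one takes $a^0_\alpha$, the other $a^1_\alpha$. So their families are different. There are $2^{\mathfrak c}$ branches. $\square$

A $Q$-set is a set of reals all of whose subsets are relatively $G_\delta$. Lemma 10 says that under MA($\sigma$-centered) sets of size less than $\mathfrak c$ have this property. One may ask whether the conclusion of Theorem 9 can be raised to this level. It cannot.

**Proposition 22.** Under MA($\sigma$-centered), every infinite MAD family has size $\mathfrak c$, and no infinite MAD family is a $Q$-set. In particular, in Theorem 9 the closure of $\mathfrak B$ under unions of fewer than $\mathfrak c$ sets cannot be relaxed to unions of $\mathfrak c$ sets.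

*Proof.* Let $\mathcal C$ be an infinite AD family with $|\mathcal C|<\mathfrak c$. By Theorem 9 with $\mathcal A_0=\mathcal C$ there is an AD family of size $\mathfrak c$ containing $\mathcal C$. Any member of it outside $\mathcal C$ is almost disjoint from all members of $\mathcal C$, so $\mathcal C$ is not maximal. Hence an infinite MAD family has size $\mathfrak c$. It then has $2^{\mathfrak c}>\mathfrak c$ subsets, but at most $\mathfrak c$ of them are relatively $G_\delta$, since there are only $\mathfrak c$ many $G_\delta$ subsets of $2^\omega$. So it is not a $Q$-set. Finally, every subset of $2^\omega$ is a union of at most $\mathfrak c$ singletons. If unions of $\mathfrak c$ sets were allowed in Definition 8, then $\mathfrak B$ would consist of all subsets of $2^\omega$, and the conclusion of Theorem 9 would make $\mathcal A$ a $Q$-set. $\square$
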